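\title{A sharp bound for keeping two connectivities in a matroid minor}

\begin{abstract}
Let $Q,R,S,T$ be sets of elements of a matroid $M$ with $Q\cap R=S\cap T=\emptyset$, let $k\ge 1$ be the connectivity between $Q$ and $R$, and let $\ell\ge 1$ be the connectivity between $S$ and $T$. We prove that all but at most $2k\ell-k-\ell$ of the remaining elements can be deleted or contracted without lowering either connectivity. This proves Geelen's Conjecture with the conjectured threshold $2k\ell-\ell-k+1$. The bound is the number of edges of the $k\times\ell$ grid, and grids show that it is attained for all $k,\ell\ge1$. The proof labels each exceptional element by a lattice point, shows that the labels are distinct, and confines them to a tilted rectangle.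
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $M$ be a finite matroid with ground set $E=E(M)$ and rank function $r_M$, and put $r(M)=r_M(E)$. The \emph{connectivity function} of $M$ is
\[
\lambda_M(U)=r_M(U)+r_M(E-U)-r(M)\qquad(U\subseteq E).
\]
It measures how much the two sides of the partition $(U,E-U)$ interact: if the elements of $M$ are vectors and rank is the dimension of the span, then $\lambda_M(U)$ is the dimension of the intersection of the span of $U$ with the span of $E-U$. For disjoint sets $Q,R\subseteq E$, the \emph{connectivity between $Q$ and $R$} is the value of the cheapest partition that separates them,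
\[
\kappa_M(Q,R)=\min\{\lambda_M(A): Q\subseteq A\subseteq E-R\}.
\]
We use two known facts about the behavior of $\kappa$ under deletion $M\setminus e$ and contraction $M/e$ (these operations are recalled in Section~\ref{sec:background}).

\begin{itemize}
\item[(M)] \emph{Monotonicity.} If $N$ is a minor of $M$ with $Q\cup R\subseteq E(N)$, then $\kappa_N(Q,R)\le\kappa_M(Q,R)$.
\item[(T)] \emph{Tutte's Linking Theorem.} For every $e\in E-(Q\cup R)$, either $\kappa_{M\setminus e}(Q,R)=\kappa_M(Q,R)$ or $\kappa_{M/e}(Q,R)=\kappa_M(Q,R)$.
\end{itemize}

So a single connectivity never obstructs the removal of an element, provided that we may choose how to remove it. With two connectivities the choices can conflict. Throughout the paper, $Q,R,S,T\subseteq E$ satisfy $Q\cap R=S\cap T=\emptyset$ (no other disjointness is assumed), and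
\[
k=\kappa_M(Q,R),\qquad \ell=\kappa_M(S,T),\qquad F=E-(Q\cup R\cup S\cup T).
\]
Only elements of $F$ can be removed if all four sets are to remain in the minor. For $e\in F$ consider the two conditions
\begin{itemize}
\item[(i)] $\kappa_{M\setminus e}(Q,R)=k$ and $\kappa_{M\setminus e}(S,T)=\ell$;
\item[(ii)] $\kappa_{M/e}(Q,R)=k$ and $\kappa_{M/e}(S,T)=\ell$.
\end{itemize}
We call $e\in F$ \emph{bad} if neither (i) nor (ii) holds.

It is not evident that bad elements should be scarce, because each half of the conflict can occur arbitrarily often.

\begin{example}\label{ex:cycle}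
Let $M$ be the cycle matroid of a cycle with edges $q,r,e_1,\dots,e_n$. Every proper subset $U$ of $E$ has rank $|U|$ and $r(M)=n+1$, so $\lambda_M(U)=1$ whenever $\emptyset\ne U\ne E$, and $\kappa_M(\{q\},\{r\})=1$. After deleting any $e_i$, rank equals cardinality and the connectivity drops to $0$. Thus none of the $n$ elements $e_i$ can be deleted. If instead the $n+2$ edges are parallel, then again $\kappa_M(\{q\},\{r\})=1$, but contracting any $e_i$ leaves a matroid of rank $0$, so none of the $e_i$ can be contracted.
\end{example}

A bad element must be of the first kind for one pair and of the second kind for the other. Geelen's Conjecture asserts that if $F$ is sufficiently large, then some $e\in F$ satisfies (i) or (ii). To guess how large, picture a graph in which $Q$ and $R$ are linked by $k$ paths running from left to right and $S$ and $T$ by $\ell$ paths running from top to bottom, with no room to spare. This is the $k\times\ell$ grid, which has $k(\ell-1)+(k-1)\ell=2k\ell-k-\ell$ edges. It is known that for positive $k,\ell$ the threshold cannot be smaller than $2k\ell-\ell-k+1$, and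 the following conjecture is posed in~\cite{intertwining}: \emph{if $k,\ell\ge1$ and $|F|\ge 2k\ell-\ell-k+1$, then some $e\in F$ satisfies \textup{(i)} or \textup{(ii)}.} We prove this in a stronger form, which bounds the number of bad elements however large $F$ is.

\begin{theorem}\label{thm:main}
If $k,\ell\ge1$, then at most $2k\ell-k-\ell$ elements of $F$ are bad. If $k=0$ or $\ell=0$, then no element of $F$ is bad.
\end{theorem}

In particular, if $k,\ell\ge 1$ and $|F|\ge 2k\ell-\ell-k+1$, then some element of $F$ is not bad, so the conjecture is true. The bound cannot be improved.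

\begin{proposition}\label{prop:sharp}
For all $k,\ell\ge1$ there are a matroid $M$ and sets $Q,R,S,T$ with $\kappa_M(Q,R)=k$, $\kappa_M(S,T)=\ell$ and $|F|=2k\ell-k-\ell$ such that every element of $F$ is bad.
\end{proposition}

Removing good elements one at a time gives a small minor with both connectivities.

\begin{corollary}\label{cor:minor}
Let $k,\ell\ge1$. Then $M$ has a minor $N$ with $Q\cup R\cup S\cup T\subseteq E(N)$, $\kappa_N(Q,R)=k$, $\kappa_N(S,T)=\ell$ and $|E(N)-(Q\cup R\cup S\cup T)|\le 2k\ell-k-\ell$. This bound is best possible.
\end{corollary}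

Section~\ref{sec:grids} proves Proposition~\ref{prop:sharp}, and Section~\ref{sec:idea} carries out the method of proof of Theorem~\ref{thm:main} by hand on the $2\times2$ grid. Sections~\ref{sec:tight} and~\ref{sec:bad} supply the two ingredients in general, and Section~\ref{sec:count} does the counting.

\section{Rank, closure, minors and the function $\lambda$}\label{sec:background}

We write $r=r_M$, $\lambda=\lambda_M$, and $U\cup e$, $U-e$, $r(e)$ for $U\cup\{e\}$, $U-\{e\}$, $r(\{e\})$. The rank function of a matroid is integer valued, satisfies $0\le r(U)\le|U|$, is nondecreasing under inclusion, and is \emph{submodular}: $r(U\cap V)+r(U\cup V)\le r(U)+r(V)$. It follows that $r(U\cup e)-r(U)\in\{0,1\}$ and that this difference does not increase when $U$ grows. The \emph{closure} of $U$ is $\operatorname{cl}(U)=\{e\in E: r(U\cup e)=r(U)\}$; by the previous sentence, $U\subseteq V$ implies $\operatorname{cl}(U)\subseteq\operatorname{cl}(V)$.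

The matroids $M\setminus e$ and $M/e$ have ground set $E-e$ and rank functions $r_{M\setminus e}(U)=r(U)$ and $r_{M/e}(U)=r(U\cup e)-r(e)$. Hence, for a partition $(A,B)$ of $E-e$,
\begin{align}
\lambda_{M\setminus e}(A)&=r(A)+r(B)-r(E-e),\label{eq:del}\\
\lambda_{M/e}(A)&=r(A\cup e)+r(B\cup e)-r(M)-r(e).\label{eq:con}
\end{align}
A \emph{minor} is obtained by a sequence of deletions and contractions of distinct elements, and the result does not depend on the order in which they are performed. An element $e$ is a \emph{loop} if $r(e)=0$ and a \emph{coloop} if $r(E-e)=r(M)-1$. For $U\subseteq E-e$, the difference $r(U\cup e)-r(U)$ is always $0$ if $e$ is a loop and always $1$ if $e$ is a coloop; in both cases $M/e=M\setminus e$.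

In the \emph{cycle matroid} $M(G)$ of a graph $G$, the elements are the edges and $r(U)$ is the largest size of a forest contained in $U$. If all edges of $U$ have their ends in a nonempty vertex set $W$, then $r(U)\le|W|-1$, and a connected graph on $n$ vertices has rank $n-1$. Deletion and contraction in $M(G)$ are deletion and contraction of edges in $G$.

The function $\lambda$ is integer valued and nonnegative, it is \emph{symmetric}, $\lambda(U)=\lambda(E-U)$, and $\lambda(\emptyset)=\lambda(E)=0$. Adding the submodular inequality for $r$ on $U,V$ to that on $E-U,E-V$ shows that $\lambda$ is submodular: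
\[
\lambda(U\cap V)+\lambda(U\cup V)\le\lambda(U)+\lambda(V).
\]
Unlike $r$, the function $\lambda$ is not monotone under inclusion.

\section{Grids}\label{sec:grids}

Fix $k,\ell\ge1$. Let $G$ have vertices $v_{ij}$ ($1\le i\le k$, $1\le j\le\ell$), arranged in $k$ rows and $\ell$ columns, and one further vertex $0$. Let $F$ consist of the $k(\ell-1)$ horizontal edges $v_{ij}v_{i,j+1}$ and the $(k-1)\ell$ vertical edges $v_{ij}v_{i+1,j}$. Add distinct, possibly parallel, edges
\[
q_i=0v_{i1},\qquad r_i=0v_{i\ell}\quad(1\le i\le k),\qquad s_j=0v_{1j},\qquad t_j=0v_{kj}\quad(1\le j\le \ell),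
\]
and let $Q,R,S,T$ be the sets of the $q_i,r_i,s_j,t_j$; see Figure~\ref{fig:grid}. Put $M=M(G)$, so that $r(M)=k\ell$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\foreach \i in {1,2,3}{
  \draw[thick] (1,-\i)--(4,-\i);
  \draw[dashed] (1,-\i)--(0.35,-\i) node[left]{$q_{\i}$};
  \draw[dashed] (4,-\i)--(4.65,-\i) node[right]{$r_{\i}$};}
\foreach \j in {1,2,3,4}{
  \draw[thick] (\j,-1)--(\j,-3);
  \draw[dashed] (\j,-1)--(\j,-0.35) node[above]{$s_{\j}$};
  \draw[dashed] (\j,-3)--(\j,-3.65) node[below]{$t_{\j}$};}
\foreach \i in {1,2,3}{\foreach \j in {1,2,3,4}{\fill (\j,-\i) circle (2pt);}}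
\end{tikzpicture}
\caption{The graph $G$ for $k=3$, $\ell=4$. Every dashed edge ends at one common vertex $0$, which is not drawn. The $17$ solid edges form $F$; none of them can be deleted or contracted without lowering $\kappa(Q,R)=3$ or $\kappa(S,T)=4$.}\label{fig:grid}
\end{figure}

The reason that a horizontal edge is bad can be read off the figure. Deleting it leaves only $k-1$ edges between two consecutive columns, a bottleneck between left and right. Contracting it leaves a row with only $\ell-1$ vertices, a bottleneck between top and bottom. The proof turns each bottleneck into a partition with small $\lambda$.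

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Reflecting the grid in its diagonal exchanges rows with columns, $k$ with $\ell$ and $(Q,R)$ with $(S,T)$, and the notion of a bad element is symmetric in the two pairs. So it suffices to show that $\kappa_M(Q,R)=k$ and that every horizontal edge is bad.

We have $\kappa_M(Q,R)\le\lambda(Q)\le r(Q)=k$. Contract all horizontal edges and delete all vertical edges and $S\cup T$. What remains is the graph with vertices $0,w_1,\dots,w_k$ in which $q_i$ and $r_i$ both join $0$ to $w_i$. In its cycle matroid the only partition separating $Q$ from $R$ is $(Q,R)$, with value $k+k-k=k$. By (M), $\kappa_M(Q,R)\ge k$.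

Let $h=v_{ij}v_{i,j+1}$, where $1\le j\le\ell-1$.

\emph{Deletion.} In $G\setminus h$ let $A$ be the set of edges with both ends in $\{0\}$ together with columns $1,\dots,j$, and let $B$ be the set of the other edges. Then $Q\subseteq A$, $R\subseteq B$ and $r(A)\le kj$. An edge of $B$ has one end in a column beyond $j$, and its other end is $0$, or lies in a column beyond $j$, or is a vertex $v_{i'j}$ with $i'\ne i$. These are $1+k(\ell-j)+(k-1)$ vertices, so $r(B)\le k(\ell-j)+k-1$. Each column of $G\setminus h$ is a path joined to $0$ by an edge of $S$, so $G\setminus h$ is connected and has rank $k\ell$. Therefore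
\[
\kappa_{M\setminus h}(Q,R)\le kj+k(\ell-j)+k-1-k\ell=k-1,
\]
and (i) fails.

\emph{Contraction.} In $G/h$ let $A$ consist of $S$, the grid edges with both ends in rows $1,\dots,i$, and the edges $q_m,r_m$ with $m\le i$; let $B$ be the set of the other edges. Then $S\subseteq A$ and $T\subseteq B$. The edges of $A$ have their ends in $\{0\}$ and rows $1,\dots,i$, those of $B$ in $\{0\}$ and rows $i,\dots,k$, and row $i$ has only $\ell-1$ vertices in $G/h$. So $A$ and $B$ have rank at most $i\ell-1$ and $(k-i+1)\ell-1$ in $M/h$, while $r(M/h)=k\ell-1$. Therefore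
\[
\kappa_{M/h}(S,T)\le (i\ell-1)+\bigl((k-i+1)\ell-1\bigr)-(k\ell-1)=\ell-1,
\]
and (ii) fails.
\end{proof}

The first case with $F\neq\emptyset$ is $k=1$, $\ell=2$: a triangle in which two sides are tripled, to $\{q_1,s_1,t_1\}$ and $\{r_1,s_2,t_2\}$, and the third side is the bad element.

\section{Two orders and a label: the $2\times2$ grid}\label{sec:idea}

For disjoint $Q,R\subseteq E$ let
\[
\mathcal L(Q,R)=\{A: Q\subseteq A\subseteq E-R,\ \lambda(A)=\kappa_M(Q,R)\}
\]
be the family of \emph{tight sets}, and for $e\in E-(Q\cup R)$ let
\[
\mathcal L_e(Q,R)=\{A\in\mathcal L(Q,R): e\notin A,\ A\cup e\in\mathcal L(Q,R)\}.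
\]
A member of $\mathcal L_e(Q,R)$ is a cheapest partition in which $e$ can be moved across at no cost.

Take the graph $G$ of Section~\ref{sec:grids} with $k=\ell=2$. It has rank $4$, and the four bad elements are $h_1=v_{11}v_{12}$, $h_2=v_{21}v_{22}$, $w_1=v_{11}v_{21}$, $w_2=v_{12}v_{22}$. Sweep $G$ from left to right: start with $\{q_1,q_2,s_1,t_1\}$ and add $w_1,h_1,h_2,w_2$ in this order. The ranks of the five sets and of their complements are $(2,4)$, $(2,4)$, $(3,3)$, $(4,2)$, $(4,2)$, so all five have $\lambda=2$ and lie in $\mathcal L(Q,R)$. For a bad $f$ let $A_f$ be the set reached just before $f$ is added; then $A_f\in\mathcal L_f(Q,R)$. The reflected sweep, from top to bottom, starts with $\{s_1,s_2,q_1,r_1\}$ and adds $h_1,w_1,w_2,h_2$; it gives sets $C_f\in\mathcal L_f(S,T)$. We now have two linear orders on the bad elements,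
\[
w_1,\ h_1,\ h_2,\ w_2\qquad\text{and}\qquad h_1,\ w_1,\ w_2,\ h_2 .
\]
Split $A_f$ into $X_f=A_f\cap C_f$, the part that precedes $f$ in both sweeps, and $Y_f=A_f-C_f$, the part that precedes $f$ in the first sweep and follows it in the second. Label $f$ by $(x_f,y_f)=(\lambda(X_f),\lambda(Y_f))$:
\[
\begin{array}{c|c|c|c}
f & X_f & Y_f & (x_f,y_f)\\ \hline
w_1 & \{q_1,s_1\} & \{q_2,t_1\} & (1,1)\\
h_1 & \{q_1,s_1\} & \{q_2,t_1,w_1\} & (1,2)\\
h_2 & \{q_1,s_1,w_1,h_1\} & \{q_2,t_1\} & (2,1)\\
w_2 & \{q_1,s_1,w_1,h_1\} & \{q_2,t_1,h_2\} & (2,2)
\end{array}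
\]
Here $\{q_1,s_1,w_1,h_1\}$, the set of all edges at $v_{11}$, has rank $3$ and so does its complement; each of the other sets has a complement of rank $4$, so that its value of $\lambda$ equals its rank.

The labels are distinct, and the two orders explain why. If $f$ precedes $g$ in both orders, then $X_f\cup f\subseteq X_g$, and the table shows $x_f<x_g$; for instance $X_{w_1}\cup w_1=\{q_1,s_1,w_1\}$ has $\lambda=2=x_{w_1}+1$ and lies in $X_{h_2}$. If $f$ precedes $g$ in the first order and follows it in the second, then $Y_f\cup f\subseteq Y_g$, and the table shows $y_f<y_g$; this happens for $(w_1,h_1)$ and $(h_2,w_2)$, where $Y_f\cup f=Y_g$. Every pair of elements falls under one of the two cases.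

To turn this into a proof we need four things in an arbitrary matroid: that the two sweeps exist (Lemmas~\ref{lem:chain} and~\ref{lem:closure}); that $\lambda$ is monotone along the particular inclusions above, although it is not monotone in general (Lemma~\ref{lem:mono}); that adding $f$ to $X_f$ or $Y_f$ raises $\lambda$ by one (Proposition~\ref{prop:jump}); and that only $2k\ell-k-\ell$ labels are possible (Lemma~\ref{lem:region}).

\section{Tight sets}\label{sec:tight}

The lemmas of this section, and Lemma~\ref{lem:closure}, hold for an arbitrary pair of disjoint sets. We state them for $(Q,R)$, with $k=\kappa_M(Q,R)$, $\mathcal L=\mathcal L(Q,R)$ and $\mathcal L_e=\mathcal L_e(Q,R)$, and apply them also to $(S,T)$ and $(T,S)$. By symmetry of $\lambda$, the members of $\mathcal L(T,S)$ are the complements of the members of $\mathcal L(S,T)$.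

Everything here rests on one observation: every set $V$ with $Q\subseteq V\subseteq E-R$ has $\lambda(V)\ge k$. If $A,A'\in\mathcal L$, this applies to $A\cap A'$ and $A\cup A'$, whose values sum to at most $2k$ by submodularity. Hence $\mathcal L$ is closed under intersection and union.

\begin{lemma}[Monotonicity above a tight set]\label{lem:mono}
Let $A\in\mathcal L$, let $A\subseteq A'\subseteq E-R$, and let $U\subseteq E$ be arbitrary. Then $\lambda(A\cap U)\le\lambda(A'\cap U)$.
\end{lemma}

\begin{proof}
The sets $A'\cap U$ and $A$ have intersection $A\cap U$ and union $V=A\cup(A'\cap U)$. Since $Q\subseteq V\subseteq A'\subseteq E-R$, we have $\lambda(V)\ge k=\lambda(A)$, and so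
\[
\lambda(A\cap U)+k\le\lambda(A\cap U)+\lambda(V)\le\lambda(A'\cap U)+\lambda(A)=\lambda(A'\cap U)+k.\qedhere
\]
\end{proof}

The tightness of the smaller set is essential: for $U=E$ the conclusion reads $\lambda(A)\le\lambda(A')$, which is false when $A'$ is tight and $A\supseteq Q$ is not. Lemma~\ref{lem:mono} compares nested sets only, whereas members of $\mathcal L_e$ and $\mathcal L_g$ chosen independently may cross. The next lemma chooses them all from one chain.

\begin{lemma}[One sweep for all elements]\label{lem:chain}
Let $H$ be the set of $e\in E-(Q\cup R)$ with $\mathcal L_e\neq\emptyset$. There are sets $A_e\in\mathcal L_e$ $(e\in H)$ such that for all distinct $e,g\in H$, either $A_e\cup e\subseteq A_g$ or $A_g\cup g\subseteq A_e$.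
\end{lemma}

\begin{proof}
Let $\mathcal K$ be a maximal chain in the finite family $\mathcal L$. Since $\mathcal L$ is closed under intersection and union, it has a smallest and a largest member, and both belong to $\mathcal K$. Let $e\in H$ and pick any $A\in\mathcal L_e$. The smallest member of $\mathcal L$ lies in $A$ and so omits $e$; the largest contains $A\cup e$. Let $K^-$ be the largest member of $\mathcal K$ omitting $e$ and $K^+$ the smallest member containing $e$. Then $K^-\subseteq K^+$, and every member of $\mathcal K$ is contained in $K^-$ or contains $K^+$. We squeeze $A$ between the two: put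
\[
A_e=(A\cap K^+)\cup K^-,\qquad\text{so that}\qquad A_e\cup e=\bigl((A\cup e)\cap K^+\bigr)\cup K^-.
\]
Both sets belong to $\mathcal L$, and $e\notin A_e$, so $A_e\in\mathcal L_e$. Moreover $K^-\subseteq A_e\subseteq A_e\cup e\subseteq K^+$, so $\mathcal K\cup\{A_e,A_e\cup e\}$ is a chain, and by maximality $A_e$ and $A_e\cup e$ belong to $\mathcal K$. As they differ in one element, $A_e\cup e$ is the successor of $A_e$ in $\mathcal K$.

Let $e\ne g$ in $H$. If $A_e=A_g$, this set would have the two different successors $A_e\cup e$ and $A_e\cup g$. So one of $A_e,A_g$ is properly contained in the other, say $A_e\subsetneq A_g$, and then $A_g$ contains the successor $A_e\cup e$ of $A_e$.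
\end{proof}

\section{What a bad element looks like}\label{sec:bad}

We first translate a drop of connectivity in $M\setminus e$ or $M/e$ into a statement about $M$ alone.

\begin{lemma}\label{lem:closure}
Let $e\in E-(Q\cup R)$.
\begin{itemize}
\item[(a)] If $\kappa_{M/e}(Q,R)<k$ or $\kappa_{M\setminus e}(Q,R)<k$, then $\mathcal L_e\ne\emptyset$.
\item[(b)] If $\kappa_{M/e}(Q,R)<k=\kappa_{M\setminus e}(Q,R)$, then $e\in\operatorname{cl}(A)$ and $e\in\operatorname{cl}(E-A-e)$ for every $A\in\mathcal L_e$.
\item[(c)] If $\kappa_{M\setminus e}(Q,R)<k=\kappa_{M/e}(Q,R)$, then $e\notin\operatorname{cl}(A)$ and $e\notin\operatorname{cl}(E-A-e)$ for every $A\in\mathcal L_e$.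
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $(A,B)$ be a partition of $E-e$ with $Q\subseteq A$, $R\subseteq B$ and value at most $k-1$ in $M/e$ or in $M\setminus e$. Note that $\lambda(A)=r(A)+r(B\cup e)-r(M)$ and $\lambda(A\cup e)=r(A\cup e)+r(B)-r(M)$. In the case of $M/e$, both numbers are at most $r(A\cup e)+r(B\cup e)-r(M)$, which by~\eqref{eq:con} equals $\lambda_{M/e}(A)+r(e)\le k$. In the case of $M\setminus e$, both are at most $r(A)+r(B)+1-r(E-e)$, which by~\eqref{eq:del} equals $\lambda_{M\setminus e}(A)+1\le k$. Both numbers are also at least $k$, because $e\notin R$. So $A\in\mathcal L_e$.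

(b), (c) In both cases $M/e\ne M\setminus e$, so $e$ is neither a loop nor a coloop: $r(e)=1$ and $r(E-e)=r(M)$. Let $A\in\mathcal L_e$ and $B=E-A-e$. The equation $\lambda(A\cup e)=\lambda(A)$ says that
\[
r(A\cup e)-r(A)=r(B\cup e)-r(B)=:\delta\in\{0,1\},
\]
so $e$ lies in both closures ($\delta=0$) or in neither ($\delta=1$). If $\delta=1$, then~\eqref{eq:del} gives $\lambda_{M\setminus e}(A)=r(A)+r(B\cup e)-1-r(M)=k-1$, which the hypothesis of (b) excludes. If $\delta=0$, then~\eqref{eq:con} gives $\lambda_{M/e}(A)=r(A)+r(B\cup e)-r(M)-1=k-1$, which the hypothesis of (c) excludes.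
\end{proof}

Now we return to two pairs. Tutte's theorem forces a bad element to be in case (b) for one pair and in case (c) for the other.

\begin{lemma}\label{lem:types}
A bad element $f$ is of one of the following two types.
\begin{itemize}
\item[I.] $\kappa_{M/f}(Q,R)<k=\kappa_{M\setminus f}(Q,R)$ and $\kappa_{M\setminus f}(S,T)<\ell=\kappa_{M/f}(S,T)$.
\item[II.] $\kappa_{M\setminus f}(Q,R)<k=\kappa_{M/f}(Q,R)$ and $\kappa_{M/f}(S,T)<\ell=\kappa_{M\setminus f}(S,T)$.
\end{itemize}
\end{lemma}

\begin{proof}
By (M), a connectivity that is not preserved decreases. Suppose that $\kappa_{M\setminus f}(Q,R)=k$. As (i) fails, $\kappa_{M\setminus f}(S,T)<\ell$; by (T), $\kappa_{M/f}(S,T)=\ell$; as (ii) fails, $\kappa_{M/f}(Q,R)<k$. This is type~I. Otherwise $\kappa_{M\setminus f}(Q,R)<k$, and $\kappa_{M/f}(Q,R)=k$ by (T); as (ii) fails, $\kappa_{M/f}(S,T)<\ell$; by (T), $\kappa_{M\setminus f}(S,T)=\ell$. This is type~II.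
\end{proof}

Let $\mathcal B\subseteq F$ be the set of bad elements. By Lemmas~\ref{lem:types} and~\ref{lem:closure}(a), the families $\mathcal L_f(Q,R)$ and $\mathcal L_f(S,T)$ are nonempty for every $f\in\mathcal B$. Fix sets $A_f\in\mathcal L_f(Q,R)$ and $C_f\in\mathcal L_f(S,T)$ ($f\in\mathcal B$), each family nested as in Lemma~\ref{lem:chain}, and put
\[
B_f=E-A_f-f,\qquad D_f=E-C_f-f,\qquad X_f=A_f\cap C_f,\qquad Y_f=A_f\cap D_f,
\]
\[
x_f=\lambda(X_f),\qquad y_f=\lambda(Y_f).
\]
Both $(A_f,B_f)$ and $(C_f,D_f)$ are partitions of $E-f$, and $(X_f,Y_f)$ is a partition of $A_f$. By tightness and symmetry,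
\begin{equation}\label{eq:values}
\lambda(A_f)=\lambda(A_f\cup f)=\lambda(B_f)=k,\qquad
\lambda(C_f\cup f)=\lambda(D_f\cup f)=\ell .
\end{equation}
Moving $f$ across either partition costs nothing: in case (b) neither side changes rank, and in case (c) one side gains what the other loses. For the corners $X_f$ and $Y_f$ the two cases combine in the worst way. A corner is small, so it gains rank as in (c), and its complement is large, so it loses none as in (b).

\begin{proposition}[The jump]\label{prop:jump}
For every $f\in\mathcal B$, $\lambda(X_f\cup f)=x_f+1$ and $\lambda(Y_f\cup f)=y_f+1$.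
\end{proposition}

\begin{proof}
Drop the subscript $f$ and let $V\in\{X,Y\}$. It suffices to show that $f\notin\operatorname{cl}(V)$ and $f\in\operatorname{cl}(E-V-f)$, for then
\[
\lambda(V\cup f)=r(V\cup f)+r(E-V-f)-r(M)=r(V)+1+r(E-V)-r(M)=\lambda(V)+1.
\]
If $f$ is of type~I, Lemma~\ref{lem:closure}(c) for $(S,T)$ shows that $f$ is in neither $\operatorname{cl}(C)$ nor $\operatorname{cl}(D)$, and $V$ is contained in $C$ or $D$; Lemma~\ref{lem:closure}(b) for $(Q,R)$ gives $f\in\operatorname{cl}(B)$, and $B\subseteq E-V-f$. If $f$ is of type~II, Lemma~\ref{lem:closure}(c) for $(Q,R)$ gives $f\notin\operatorname{cl}(A)$, and $V\subseteq A$; Lemma~\ref{lem:closure}(b) for $(S,T)$ gives $f\in\operatorname{cl}(C)\cap\operatorname{cl}(D)$, and $D\subseteq E-X-f$, $C\subseteq E-Y-f$.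
\end{proof}

\begin{remark}
From here on, badness enters only through the jump, and $\lambda$ only through symmetry, submodularity, integrality and $\lambda(\emptyset)=0$. Without the jump the argument fails. In the cycle of Example~\ref{ex:cycle} take $Q=S=\{q\}$, $R=T=\{r\}$ and $A_{e_i}=C_{e_i}=\{q,e_1,\dots,e_{i-1}\}$. These sets are tight and nested, but the $e_i$ are not bad, $\lambda(X_{e_i}\cup e_i)=\lambda(X_{e_i})=1$, and all $n$ elements receive the label $(1,0)$.
\end{remark}

\section{Counting labels}\label{sec:count}

\begin{lemma}\label{lem:injective}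
The map $f\mapsto(x_f,y_f)$ is injective on $\mathcal B$.
\end{lemma}

\begin{proof}
Let $f\ne g$ in $\mathcal B$, named so that $A_f\cup f\subseteq A_g$. Lemma~\ref{lem:mono} for $(Q,R)$, applied to the tight set $A_f\cup f$, gives
\begin{equation}\label{eq:first}
\lambda\bigl((A_f\cup f)\cap U\bigr)\le\lambda(A_g\cap U)\qquad\text{for all }U\subseteq E .
\end{equation}

Suppose first that $C_f\cup f\subseteq C_g$. By the jump, by~\eqref{eq:first} with $U=C_f\cup f$, and by Lemma~\ref{lem:mono} for $(S,T)$ applied to $C_f\cup f\subseteq C_g$ with $U=A_g$,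
\[
x_f+1=\lambda\bigl((A_f\cup f)\cap(C_f\cup f)\bigr)\le\lambda\bigl(A_g\cap(C_f\cup f)\bigr)\le\lambda(A_g\cap C_g)=x_g .
\]

Otherwise $C_g\cup g\subseteq C_f$. Taking complements gives $D_f\cup f\subseteq D_g$, and both sets lie in $\mathcal L(T,S)$, being the complements of $C_f$ and $C_g\cup g$. By the jump, by~\eqref{eq:first} with $U=D_f\cup f$, and by Lemma~\ref{lem:mono} for $(T,S)$ with $U=A_g$,
\[
y_f+1=\lambda\bigl((A_f\cup f)\cap(D_f\cup f)\bigr)\le\lambda\bigl(A_g\cap(D_f\cup f)\bigr)\le\lambda(A_g\cap D_g)=y_g .\qedhere
\]
\end{proof}

It remains to locate the labels. Since $A_f$ is the disjoint union of $X_f$ and $Y_f$, the numbers $x_f,y_f,k$ satisfy triangle inequalities, two of which the jump makes strict. These confine the label to a half-strip around the diagonal and do not involve $\ell$. The strip is closed off by crossing the two partitions with each other, which brings in the opposite corners $B_f\cap D_f$ and $B_f\cap C_f$. Let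
\[
\Omega=\{(x,y)\in\mathbb Z^2:\ |x-y|\le k-1,\ \ k\le x+y\le k+2\ell-2\}.
\]

\begin{lemma}\label{lem:region}
For every $f\in\mathcal B$, $(x_f,y_f)\in\Omega$.
\end{lemma}

\begin{proof}
Drop the subscript $f$. Each step is submodularity combined with~\eqref{eq:values} and Proposition~\ref{prop:jump}.

The sets $X,Y$ have empty intersection and union $A$, so $x+y\ge\lambda(A)=k$.

The sets $A\cup f$ and $E-X$ have intersection $Y\cup f$ and union $E$, so $y+1\le k+x$. The sets $A\cup f$ and $E-Y$ have intersection $X\cup f$ and union $E$, so $x+1\le k+y$. Hence $|x-y|\le k-1$.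

The sets $A\cup f$ and $C\cup f$ have intersection $X\cup f$, and the complement of their union is $B\cap D$. The sets $A\cup f$ and $D\cup f$ have intersection $Y\cup f$, and the complement of their union is $B\cap C$. Therefore
\[
x+1+\lambda(B\cap D)\le k+\ell,\qquad y+1+\lambda(B\cap C)\le k+\ell .
\]
The sets $B\cap D$ and $B\cap C$ have empty intersection and union $B$, so $\lambda(B\cap D)+\lambda(B\cap C)\ge\lambda(B)=k$. Adding the two displayed inequalities gives $x+y+2+k\le 2k+2\ell$.
\end{proof}

For $k=\ell=1$ the conditions read $x=y$ and $x+y=1$, so $\Omega$ is empty by parity and no bad element exists. For $k=\ell=2$ the set $\Omega$ consists of the four labels found in Section~\ref{sec:idea}.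

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $k=0$ and $e\in F$. By (M) and $\lambda\ge0$, both $\kappa_{M\setminus e}(Q,R)$ and $\kappa_{M/e}(Q,R)$ equal $0$, and by (T) one of the two operations preserves $\kappa(S,T)$. So $e$ is not bad. The case $\ell=0$ follows by exchanging the pairs.

Let $k,\ell\ge1$. By Lemmas~\ref{lem:injective} and~\ref{lem:region}, $|\mathcal B|\le|\Omega|$. The substitution $u=x-y$, $v=x+y$ maps $\Omega$ bijectively to the set of integer pairs with $-(k-1)\le u\le k-1$, $k\le v\le k+2\ell-2$ and $u\equiv v\pmod 2$. Because $k,\ell\ge1$, the ranges contain $2k-1\ge1$ and $2\ell-1\ge1$ consecutive integers. Of the values of $u$, exactly $k$ have the parity of $k-1$ and $k-1$ have the parity of $k$. Of the values of $v$, exactly $\ell-1$ have the parity of $k-1$ and $\ell$ have the parity of $k$. Hence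
\[
|\Omega|=k(\ell-1)+(k-1)\ell=2k\ell-k-\ell .\qedhere
\]
\end{proof}

The count has a geometric reading, shown in Figure~\ref{fig:region}. In the coordinates $(u,v)$, the points of the box with $u\equiv k-1$ and $v\equiv k\pmod 2$ form a $k\times\ell$ grid of mesh $2$, and the points of $\Omega$ are the midpoints of its edges. For the matroid of Proposition~\ref{prop:sharp} we have $|\mathcal B|=|\Omega|$, so every point of $\Omega$ is the label of exactly one edge.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.7cm,y=0.7cm]
\draw[->] (0,0)--(6.4,0) node[right]{$x$};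
\draw[->] (0,0)--(0,6.4) node[above]{$y$};
\foreach \a in {0,...,6}{\foreach \b in {0,...,6}{\fill[gray!60] (\a,\b) circle (0.9pt);}}
\begin{scope}[x={(0.35cm,-0.35cm)},y={(0.35cm,0.35cm)}]
\foreach \u in {-2,0,2}{\draw[gray] (\u,3)--(\u,9);}
\foreach \v in {3,5,7,9}{\draw[gray] (-2,\v)--(2,\v);}
\foreach \u in {-2,0,2}{\foreach \v in {4,6,8}{\fill (\u,\v) circle (2.2pt);}}
\foreach \u in {-1,1}{\foreach \v in {3,5,7,9}{\fill (\u,\v) circle (2.2pt);}}
\end{scope}
\end{tikzpicture}
\caption{The possible labels for $k=3$, $\ell=4$: the $17$ integer points with $|x-y|\le2$ and $3\le x+y\le9$ (black). They are the midpoints of the edges of a tilted $3\times4$ grid (gray lines).}\label{fig:region}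
\end{figure}

\begin{proof}[Proof of Corollary~\ref{cor:minor}]
As long as more than $2k\ell-k-\ell$ elements lie outside $Q\cup R\cup S\cup T$, Theorem~\ref{thm:main} provides one whose deletion or contraction keeps both connectivities. The values $k,\ell\ge1$ do not change, so the theorem applies again to the smaller matroid, and the process ends with the required minor.

For the last assertion, take the matroid $M$ of Proposition~\ref{prop:sharp} and a minor $N\ne M$ with $Q\cup R\cup S\cup T\subseteq E(N)$. It is obtained by removing elements of $F$, and since the order of the removals is immaterial, $N$ is a minor of $M\setminus e$ or of $M/e$ for some $e\in F$. As $e$ is bad, one of the two connectivities has dropped in that matroid, and by (M) it has dropped in $N$. So $M$ itself, with $|F|=2k\ell-k-\ell$, is the only minor of $M$ that contains the four sets and has both connectivities.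
\end{proof}

\begin{thebibliography}{9}

\bibitem{intertwining}
\emph{Intertwining connectivity in matroids},
\texttt{http://www.matroidunion.org/uploads/Chen.pdf}.

\end{thebibliography}
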